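\title{A non-r.e.\ degree below $0'$ in a model of $\Sigma_1$ bounding}

\begin{abstract}
In a saturated model of $P^-+B\Sigma_1+\neg I\Sigma_1$ every Turing degree below $0'$ is recursively enumerable. We show that this fails without saturation: there is a countable such model, with $\Sigma_1$ cut $\omega$, containing an infinite antichain of non-r.e.\ degrees strictly between $0$ and the degree of $\omega$. The sets are obtained by spreading a generic real along a cofinal $\omega$-sequence in a model that codes only low reals. We also show that in every such model the degree of a $\Sigma_1$ cut $I$ is the least nonzero r.e.\ degree, that under a jump-closure condition it is the least nonzero degree below $0'$, and we characterize the models with cut $\omega$ that have a nonzero degree below $0'$ not above the degree of $\omega$.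
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Computability in a $B\Sigma_1$ model}
Formulas are in the language of arithmetic and may contain parameters. A formula is $\Delta_0$ (or $\Sigma_0$) if all its quantifiers are bounded, and $\Sigma_1$ if it has the form $\exists z\,\varphi$ with $\varphi\in\Delta_0$. The scheme $I\Sigma_n$ is induction for $\Sigma_n$ formulas, and the bounding scheme $B\Sigma_n$ consists of the sentences
\[
\forall x<a\,\exists y\,\varphi(x,y)\ \to\ \exists t\,\forall x<a\,\exists y<t\,\varphi(x,y),\qquad \varphi\in\Sigma_n .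
\]
The base theory $P^-$ consists of the axioms of Peano arithmetic without induction, together with $I\Sigma_0$ and the axiom $\exp$ that $x\mapsto 2^x$ is total. A \emph{$B\Sigma_1$ model} is a model $\mathcal M$ of $P^-+B\Sigma_1+\neg I\Sigma_1$. A \emph{cut} is a nonempty proper initial segment of $M$ closed under successor, and a \emph{$\Sigma_1$ cut} is a cut that is $\Sigma_1$-definable over $\mathcal M$. Every $B\Sigma_1$ model has one: if $W\ne M$ is a $\Sigma_1$ set that contains $0$ and is closed under successor, then $\{x:\forall y\le x\ (y\in W)\}$ is a cut, and it is $\Sigma_1$ by $B\Sigma_1$.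

\begin{definition}\label{def:comp}
Let $\mathcal M$ be a $B\Sigma_1$ model and $A,B\subseteq M$.
\begin{itemize}
\item $A$ is \emph{r.e.}\ if it is $\Sigma_1$-definable over $\mathcal M$ with parameters.
\item $A$ is \emph{$\mathcal M$-finite} if it is the set of positions of the digit $1$ in the binary expansion of some element of $M$. We identify $A$ with this element, its \emph{code}.
\item $A\le_T B$ if there is an r.e.\ set $\Phi$ of quadruples of $\mathcal M$-finite sets such that for all $\mathcal M$-finite $K,H$:
\[
K\subseteq A\ \wedge\ H\cap A=\emptyset\iff \exists P,N\,\bigl[(K,H,P,N)\in\Phi\ \wedge\ P\subseteq B\ \wedge\ N\cap B=\emptyset\bigr].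
\]
\item $A$ is \emph{recursive} if $A\le_T\emptyset$.
\end{itemize}
\end{definition}

Thus a reduction must confirm every $\mathcal M$-finite piece of information about $A$ from a single $\mathcal M$-finite piece of information about $B$. Over the standard model this is ordinary Turing reducibility. Turing degrees are the $\equiv_T$-classes, and $0$ is the degree of the recursive sets. We fix a \emph{complete} r.e.\ set $\emptyset'$, that is, an r.e.\ set with $W\le_T\emptyset'$ for every r.e.\ $W$, and let $0'$ be its degree; these two properties of $\emptyset'$ are all that we use. A degree is \emph{r.e.}\ if it contains an r.e.\ set, and \emph{below $0'$} if its members are $\le_T\emptyset'$.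

\subsection*{The question}
In the standard model there are degrees below $0'$ that contain no r.e.\ set, for instance the degree of a $1$-generic set computable from the halting problem (see Remark~\ref{rem:hyp}). Two features of a $B\Sigma_1$ model work against such examples. First, time is short: there is a cofinal function $g:I\to M$ with $\Delta_0$ graph on a $\Sigma_1$ cut $I$, so a process that runs through all stages $s\in M$ can be followed by looking only at the stages $g(k)$, and these are indexed by the bounded set $I$. Second, the record of such a process can be stored in one element of $M$ and then used as a parameter: every subset of $I$ that is r.e.\ and has r.e.\ complement in $I$ has the form $c\cap I$ with $c$ $\mathcal M$-finite (Corollary~\ref{cor:coded}). Call $\mathcal M$, with $\Sigma_1$ cut $I$, \emph{saturated} if \emph{every} $X\subseteq I$ has the form $c\cap I$ with $c$ $\mathcal M$-finite. The following result is quoted in \cite{survey}: \emph{if $\mathcal M$ is a saturated $B\Sigma_1$ model and $I$ is a $\Sigma_1$ cut in $\mathcal M$, then all degrees below $0'$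 are r.e., and $I$ is an r.e.\ set of minimal Turing degree.} Question~2 of \cite{survey} asks:

\begin{quote}
\emph{Is there a $B\Sigma_1$ model in which a non-r.e.\ degree exists below $0'$?}
\end{quote}

Since short time and some coding are present in every $B\Sigma_1$ model, one could expect the collapse to be general. It is not; what matters is how much the model codes.

\subsection*{Results}
\begin{theorem}\label{thm:main}
There are a countable $B\Sigma_1$ model $\mathcal M$ in which $\omega$ is a $\Sigma_1$ cut, and a set $A\subseteq M$, such that $A\le_T\omega\le_T\emptyset'$, $A$ is not recursive, and every r.e.\ set $B\le_T A$ is recursive. Hence $\deg(A)$ is a non-r.e.\ degree below $0'$, and $A<_T\omega$.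
\end{theorem}

\begin{theorem}\label{thm:anti}
In the model constructed for Theorem~\ref{thm:main} there are infinitely many pairwise incomparable degrees $<\deg(\omega)$, each nonzero and bounding no nonzero r.e.\ degree (so none is r.e.).
\end{theorem}

The position of these degrees is explained by a fact about all $B\Sigma_1$ models.

\begin{theorem}\label{thm:least}
Let $\mathcal M$ be a $B\Sigma_1$ model with $\Sigma_1$ cut $I$. Then $I\le_T B$ for every nonrecursive r.e.\ set $B$. So $\deg(I)$ is the least nonzero r.e.\ degree, and every nonzero degree below $0'$ that is not $\ge\deg(I)$ is non-r.e.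
\end{theorem}

The last two theorems address when such degrees exist. Tuples are coded by elements of $M$, and $c\cap I^n$ is the set of members of $c$ all of whose coordinates lie in $I$. Consider the condition
\begin{itemize}
\item[(J)] every r.e.\ subset of $I^3$ has the form $c\cap I^3$ with $c$ $\mathcal M$-finite.
\end{itemize}
It holds in saturated models when $I$ is closed under multiplication, and for $I=\omega$ it says that the family of coded subsets of $\omega$ is closed under the Turing jump (Proposition~\ref{prop:J}).

\begin{theorem}\label{thm:J}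
Let $\mathcal M$ be a $B\Sigma_1$ model with a $\Sigma_1$ cut $I$ satisfying \emph{(J)}. Then every nonrecursive $A\le_T\emptyset'$ satisfies $I\le_T A$. So $\deg(I)$ is the least nonzero degree below $0'$; in particular it is minimal.
\end{theorem}

Subsets of $\omega$ are also subject to ordinary computability theory, and we keep the two vocabularies apart. \emph{R.e., recursive, $\le_T$, $\emptyset'$} refer to $\mathcal M$. \emph{C.e., computable, computes}, the reducibility $\le_{\mathrm{st}}$, the join $X\oplus Z$, the jump $Z'$ of a set $Z\subseteq\omega$, and the halting problem $\mathcal K$ are the ordinary notions on $\omega$.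

\begin{theorem}\label{thm:char}
Let $\mathcal M$ be a $B\Sigma_1$ model with $\Sigma_1$ cut $\omega$, and let $\mathcal S=\{c\cap\omega: c\ \mathcal M\text{-finite}\}$. The following are equivalent.
\begin{itemize}
\item[(a)] There is a nonzero degree below $0'$ that is not $\ge\deg(\omega)$ (it is necessarily non-r.e., by Theorem~\ref{thm:least}).
\item[(b)] There are $Z_0\in\mathcal S$ and $X\le_{\mathrm{st}}Z_0'$ with $X\notin\mathcal S$ such that for no $Z\in\mathcal S$ does $X\oplus Z$ compute a set $Y\notin\mathcal S$ that is c.e.\ in $Z$.
\end{itemize}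
\end{theorem}

We do not characterize all models in which every degree below $0'$ is r.e.

Section~\ref{sec:dict} translates between reals $X\subseteq\omega$ and certain sets $A_X\subseteq M$; Example~\ref{ex:halting} there shows the mechanisms of the paper for a single set. Section~\ref{sec:low} proves Theorems~\ref{thm:main} and~\ref{thm:anti} and depends only on Sections~\ref{sec:basic} and~\ref{sec:dict}.

\section{Cuts, overspill and coding}\label{sec:basic}

Throughout, $\mathcal M$ is a $B\Sigma_1$ model, $I=\{x:\exists s\,\iota(x,s)\}$ with $\iota\in\Delta_0$ is a $\Sigma_1$ cut, and $e\in M\setminus I$ is fixed; thus $I\subseteq[0,e)$. We write $I<z$ for $z\notin I$.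

We use these consequences of $I\Sigma_0+\exp$. The relations $y=2^x$ and $x\in c$ are $\Delta_0$; elements of $c$ are smaller than $c$; subsets of $[0,b)$ have codes below $2^b$. Every nonempty $\Delta_0$ set has a least element, every bounded $\Delta_0$ set is $\mathcal M$-finite, and every nonempty $\mathcal M$-finite set has a greatest element; so no cut is $\Delta_0$ or $\mathcal M$-finite. Pairs are coded by $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$, a bijection $M^2\to M$ that is strictly increasing in each argument and satisfies $\langle x,y\rangle\ge x,y$; longer tuples are coded by iteration. A tuple lies in $\omega^n$ exactly when its code lies in $\omega$, so we identify $\omega^n$ with $\omega$.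

The r.e.\ relations are closed under $\wedge,\vee,\exists$ and, by $B\Sigma_1$, under bounded universal quantifiers, since $\forall x<a\,\exists y\,\varphi$ is equivalent to $\exists t\,\forall x<a\,\exists y<t\,\varphi$. In particular $\{K:K\subseteq B\}$ is r.e.\ when $B$ is. A set $A$ is \emph{regular} if $A^b:=A\cap[0,b)$ is $\mathcal M$-finite for every $b$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $\le_T$ is reflexive and transitive, and $A^b\le_T A$.
\item[(b)] $A$ is recursive if and only if $A$ and $M\setminus A$ are r.e.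
\item[(c)] Let $u,F:I\to M$ have r.e.\ graphs, with $u$ cofinal in $M$. If $F(i)\cap[0,u(i))=A\cap[0,u(i))$ for all $i\in I$, then $A$ is recursive.
\item[(d)] Let $R$ be an r.e.\ relation such that for all $y\le e$: $y\notin I$ if and only if there are $P\subseteq B$ and $N$ disjoint from $B$ with $R(y,P,N)$. Then $I\le_T B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set of all $(K,H,K,H\cap[0,b))$ with $K\subseteq[0,b)$ witnesses $A^b\le_TA$, and the set of all $(K,H,K,H)$ witnesses $A\le_TA$. If $\Phi$ witnesses $A\le_TB$ and $\Psi$ witnesses $B\le_TC$, then the set of $(K,H,P,N)$ such that $(K,H,P',N')\in\Phi$ and $(P',N',P,N)\in\Psi$ for some $P',N'$ witnesses $A\le_TC$.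

(b) If $\Phi$ witnesses $A\le_T\emptyset$, then $x\in A\iff\exists N\,(\{x\},\emptyset,\emptyset,N)\in\Phi$ and $x\notin A\iff\exists N\,(\emptyset,\{x\},\emptyset,N)\in\Phi$. Conversely, if $A$ and $M\setminus A$ are r.e., so is $\{(K,H,\emptyset,\emptyset):K\subseteq A,\ H\subseteq M\setminus A\}$.

(c) We have $x\in A\iff\exists i\,(x<u(i)\wedge x\in F(i))$ and $x\notin A\iff\exists i\,(x<u(i)\wedge x\notin F(i))$; apply (b).

(d) As $I$ is an initial segment, $H\cap I=\emptyset$ if and only if $H=\emptyset$ or $\min H\notin I$. Let $\Phi$ consist of the $(K,H,P,N)$ such that $K\subseteq I$ and either $H\cap[0,e]=P=N=\emptyset$, or $H\cap[0,e]\neq\emptyset$ and $R(\min H,P,N)$.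
\end{proof}

\begin{lemma}[Overspill]\label{lem:over}
Let $\varphi\in\Delta_0$ and $p\in I$. If $\varphi(y)$ holds for all $y\in I$ with $y\ge p$, then $\varphi$ holds on $[p,z]$ for some $z$ with $I<z\le e$.
\end{lemma}

\begin{proof}
If $\varphi$ holds on $[p,e]$ take $z=e$. Otherwise let $w$ be the least element of $[p,e]$ at which $\varphi$ fails. Then $w\notin I$, so $z=w-1\notin I$ because $I$ is closed under successor.
\end{proof}

Without $I\Sigma_1$ a bounded r.e.\ set need not be $\mathcal M$-finite; $I$ is an example. What survives is separation.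

\begin{lemma}[Separation]\label{lem:sep}
If $R^+,R^-\subseteq[0,b)$ are disjoint r.e.\ sets, there is an $\mathcal M$-finite $c$ with $R^+\subseteq c$ and $R^-\cap c=\emptyset$.
\end{lemma}

\begin{proof}
Let $R^\pm=\{x<b:\exists s\,\rho^\pm(x,s)\}$ with $\rho^\pm\in\Delta_0$. If there is no such $c$, then for every $\mathcal M$-finite $c\subseteq[0,b)$ there are $x<b$ and $s$ with
\[
(x\in c\wedge\rho^-(x,s))\ \vee\ (x\notin c\wedge\rho^+(x,s)).
\]
The codes $c$ are below $2^b$, so $B\Sigma_1$ gives one $t$ such that for every $c$ a witness $s<t$ exists. Apply this to $c=\{x<b:\exists s<t\,\rho^+(x,s)\}$. The first alternative gives $x\in R^+\cap R^-$, and the second contradicts the definition of $c$.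
\end{proof}

Let $D$ be $I^n$ or $I\times[0,b)$. A set $R\subseteq D$ is \emph{coded} if $R=c\cap D$ for some $\mathcal M$-finite $c$. Outside $D$ the code $c$ is not controlled, and several proofs below turn on what it must contain there.

\begin{corollary}\label{cor:coded}
If $R\subseteq D$ and $D\setminus R$ are r.e., then $R$ is coded. The cut $I$ is not recursive.
\end{corollary}

\begin{proof}
$D$ is bounded, so Lemma~\ref{lem:sep} separates $R$ from $D\setminus R$. If $I$ were recursive, a set $c$ separating $I$ from $[0,e]\setminus I$ would make $I=c\cap[0,e]$ $\mathcal M$-finite.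
\end{proof}

\subsection*{The clock $g$}
For $k\in I$ let $g(k)$ be the least $s$ with $\forall y\le k\,\exists s'\le s\ \iota(y,s')$. Such $s$ exists by $B\Sigma_1$, and for $k\notin I$ there is none (take $y=k$). So $g:I\to M$ is nondecreasing and has $\Delta_0$ graph. It is cofinal in $M$, since a bound $t$ for its range would make $I=\{x<e:\exists s\le t\ \iota(x,s)\}$ a $\Delta_0$ set. For an r.e.\ set $B=\{x:\exists s\,\beta(x,s)\}$ with $\beta\in\Delta_0$ put $B_t=\{x<t:\exists s<t\,\beta(x,s)\}$. These $\mathcal M$-finite sets increase with $t$, and $B=\bigcup_{k\in I}B_{g(k)}$.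

\section{Spreading a real along the cut $\omega$}\label{sec:dict}

In this section $I=\omega$ and $\mathcal S=\{c\cap\omega:c\ \mathcal M\text{-finite}\}$. We want to import a real $X\subseteq\omega$ into the degrees of $\mathcal M$. The set $X$ itself is useless for Theorem~\ref{thm:main}: if $X$ is infinite, then for $y\le e$ we have $y\notin\omega\iff X\cap[y,e]=\emptyset$, so $\omega\le_TX$ by Lemma~\ref{lem:basic}(d). The trouble is that one $\mathcal M$-finite question touches infinitely many bits of $X$. To prevent this we place the bits far apart.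

Fix a strictly increasing sequence $(b_i)_{i\in\omega}$, cofinal in $M$, with r.e.\ graph; $b_i=g(i)+i$ is one. For $X\subseteq\omega$ put
\[
A_X=\{b_i:i\in X\}.
\]
An $\mathcal M$-finite set lies below some $b_k$, so it meets only finitely many of the $b_i$. A string $q\in2^{<\omega}$ is identified with the number $2^{|q|}+\sum_{i<|q|}q(i)2^i$; then the set of strings is $\mathrm{Str}=\omega\setminus\{0\}$, which is r.e., and $|q|$, $q(i)$ are $\Delta_0$-definable. We write $q\prec X$ if $q=X{\restriction}|q|$. Let
\[
P_q=\{b_i:i<|q|,\ q(i)=1\},\qquad N_q=\{b_i:i<|q|,\ q(i)=0\},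
\]
and for $\mathcal M$-finite $K,H$ write $q\Vdash(K,H)$ if $q\in\mathrm{Str}$, $K\cup H\subseteq[0,b_{|q|})$, $K\subseteq P_q$ and $H\cap P_q=\emptyset$.

\begin{lemma}\label{lem:strings}
\begin{itemize}
\item[(a)] The graph of $q\mapsto(P_q,N_q)$ and the relation $\Vdash$ are r.e. If $q\subseteq q'$ and $q\Vdash(K,H)$, then $q'\Vdash(K,H)$.
\item[(b)] $q\prec X$ if and only if $P_q\subseteq A_X$ and $N_q\cap A_X=\emptyset$.
\item[(c)] $K\subseteq A_X$ and $H\cap A_X=\emptyset$ if and only if $q\Vdash(K,H)$ for some $q\prec X$.
\item[(d)] Let $C\subseteq M$. Then $A_X\le_TC$ if and only if there is an r.e.\ relation $\Lambda$ such that for all $q\in\mathrm{Str}$: $q\prec X$ if and only if $\Lambda(q,P,N)$ for some $P\subseteq C$ and $N$ disjoint from $C$.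
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $q\in\mathrm{Str}$ the sequence $s=(b_i)_{i\le|q|}$ is finite, hence $\mathcal M$-finite. The statement that $s$ is this sequence is r.e., and $P_q,N_q,b_{|q|}$ are $\Delta_0$-definable from $q$ and $s$. Monotonicity holds because $P_{q'}\cap[0,b_{|q|})=P_q$. Part (b) holds because $i\mapsto b_i$ is injective. For (c), note that $P_{X\restriction k}=A_X\cap[0,b_k)$, so if $K\cup H\subseteq[0,b_k)$ then $X{\restriction}k\Vdash(K,H)$ says exactly that $K\subseteq A_X$ and $H\cap A_X=\emptyset$; and such $k$ exists by cofinality. (d) If $\Phi$ witnesses $A_X\le_TC$, let $\Lambda(q,P,N)$ say $(P_q,N_q,P,N)\in\Phi$ and use (b). Given $\Lambda$, let $\Phi$ consist of the $(K,H,P,N)$ such that $q\Vdash(K,H)$ and $\Lambda(q,P,N)$ for some $q$, and use (c).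
\end{proof}

So $\mathcal M$-finite information about $A_X$ is finite information about $X$. Next we determine what $\mathcal M$ can enumerate inside $\omega$: the parameters of $\mathcal M$ act as oracles from $\mathcal S$.

\begin{proposition}\label{prop:sigma}
A set $Y\subseteq\omega^n$ is r.e.\ if and only if it is c.e.\ in some $Z\in\mathcal S$. The family $\mathcal S$ is a Turing ideal: it is closed under $\oplus$ and downward closed under $\le_{\mathrm{st}}$. In particular it contains all computable sets.
\end{proposition}

\begin{proof}
Let $Y=\{y\in\omega^n:\mathcal M\models\exists z\,\varphi(y,z)\}$ with $\varphi\in\Delta_0$. The set $Z=\{(y,i)\in\omega^{n+1}:\exists z<b_i\,\varphi(y,z)\}$ and its complement in $\omega^{n+1}$ are r.e., so $Z\in\mathcal S$ by Corollary~\ref{cor:coded}. By cofinality $y\in Y\iff\exists i\in\omega\,(y,i)\in Z$, so $Y$ is c.e.\ in $Z$.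

Conversely let $Y$ be c.e.\ in $Z=c\cap\omega$. There is a c.e.\ set $V$ with $y\in Y\iff\exists r\prec Z\ (y,r)\in V$, and $V=\{v\in\omega:\omega\models\exists w\,\psi(v,w)\}$ for some $\psi\in\Delta_0$. Since $\Delta_0$ formulas are absolute between $\omega$ and $\mathcal M$, $V$ is defined in $\mathcal M$ by $v\in\omega\wedge\exists w\,(w\in\omega\wedge\psi(v,w))$, which is r.e.\ because $\omega$ is. For $r\in\mathrm{Str}$, $r\prec Z$ is the $\Delta_0$ condition $\forall i<|r|\,(r(i)=1\leftrightarrow i\in c)$. So $Y$ is r.e.

If $Y\le_{\mathrm{st}}Z\in\mathcal S$, then $Y$ and $\omega\setminus Y$ are c.e.\ in $Z$, hence r.e., and $Y\in\mathcal S$ by Corollary~\ref{cor:coded}. The join of $c\cap\omega$ and $c'\cap\omega$ is coded by $\{2x:x\in c\}\cup\{2x+1:x\in c'\}$.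
\end{proof}

\begin{proposition}\label{prop:dict}
For $X,Y\subseteq\omega$ the following are equivalent:
\begin{itemize}
\item[(1)] $A_Y\le_TA_X$;
\item[(2)] there is $\Psi\subseteq\mathrm{Str}^2$, c.e.\ in a member of $\mathcal S$, with $q\prec Y\iff\exists r\prec X\ \Psi(q,r)$;
\item[(3)] $Y\le_{\mathrm{st}}X\oplus Z$ for some $Z\in\mathcal S$.
\end{itemize}
In particular, $A_Y$ is recursive if and only if $Y\in\mathcal S$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:sigma}, ``c.e.\ in a member of $\mathcal S$'' and ``r.e.'' are the same for $\Psi$. (1)$\Rightarrow$(2): take $\Lambda$ from Lemma~\ref{lem:strings}(d) with $C=A_X$, let $\Psi(q,r)$ say $\exists P,N\,[\Lambda(q,P,N)\wedge r\Vdash(P,N)]$, and use Lemma~\ref{lem:strings}(c). (2)$\Rightarrow$(1): let $\Lambda(q,P,N)$ say $\exists r\,[\Psi(q,r)\wedge P=P_r\wedge N=N_r]$, and use Lemma~\ref{lem:strings}(b),(d). (2)$\Rightarrow$(3): if $\Psi$ is c.e.\ in $Z$, then $X\oplus Z$ finds $Y(i)$ by searching for $q,r$ with $|q|>i$, $r\prec X$ and $\Psi(q,r)$. (3)$\Rightarrow$(2): let $\Psi(q,r)$ say that for each $i<|q|$ the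 given oracle machine, with its questions about $X$ answered by $r$ and those about $Z$ by $Z$, halts on $i$ with output $q(i)$ and asks about $X$ only below $|r|$. For the last claim take $X=\emptyset$: then $A_X=\emptyset$, and (3) says $Y\in\mathcal S$.
\end{proof}

In a saturated model with cut $\omega$ every $A_X$ is therefore recursive, and the construction gives nothing. The next example shows what happens when the halting problem is not coded.

\begin{example}\label{ex:halting}
Let $\mathcal K=\bigcup_s\mathcal K_s$ be a computable enumeration. The computable set $\{(i,s)\in\omega^2:i\in\mathcal K_s\}$ is $c\cap\omega^2$ for an $\mathcal M$-finite $c$. For $i\le e$ let $z_i$ be the least $s\le e$ with $(i,s)\in c$, and $z_i=e$ if there is none. For $i\in\omega$,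
\[
i\in\mathcal K\iff z_i\in\omega,
\]
because on standard $s$ the table $c$ is the true enumeration. So the oracle $\omega$ settles each bit of $\mathcal K$ with one question: $q\prec\mathcal K$ if and only if $\{z_i:q(i)=1\}\subseteq\omega$ and $\{z_i:q(i)=0\}\cap\omega=\emptyset$. By Lemma~\ref{lem:strings}(d), $A_{\mathcal K}\le_T\omega$.

Now suppose $\mathcal K\notin\mathcal S$. Then the nonstandard numbers $z_i$, $i\in\omega\setminus\mathcal K$, come arbitrarily close to the cut: if $\omega<y\le e$ and all of them were $>y$, then $\mathcal K=\{i\le e:z_i\le y\}\cap\omega$ would be coded. Hence for $y\le e$,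
\[
y\notin\omega\iff\exists i\in\omega\,(z_i\le y\ \wedge\ b_i\notin A_{\mathcal K}),
\]
and $\omega\le_TA_{\mathcal K}$ by Lemma~\ref{lem:basic}(d). Thus $\omega\equiv_TA_{\mathcal K}$.
\end{example}

In this case the cut plays the part of the halting problem, and by Proposition~\ref{prop:dict} the reals $X\le_{\mathrm{st}}\mathcal K$ give sets $A_X\le_T\omega$. The second half of the example, in which the uncontrolled part of a code is forced to approach the cut, is the model for Theorem~\ref{thm:least}. The first half extends to all limit-computable sets. Recall the limit lemma: $X\le_{\mathrm{st}}Z'$ if and only if $X(i)=\lim_sh(i,s)$ for some $h:\omega^2\to\{0,1\}$ computable in $Z$. A limit is a statement about all large $s\in\omega$, and overspill converts it to a bounded statement about an interval that crosses the cut.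

\begin{proposition}\label{prop:below}
If $X\le_{\mathrm{st}}Z'$ with $Z\in\mathcal S$, then $A_X\le_T\omega$.
\end{proposition}

\begin{proof}
Let $X(i)=\lim_sh(i,s)$ with $h$ computable in $Z$. By Proposition~\ref{prop:sigma}, $\{(i,s):h(i,s)=1\}=c\cap\omega^2$ for some $\mathcal M$-finite $c$. Let $\theta(q,k,z)$ be the $\Delta_0$ formula
\[
k\le z\le e\ \wedge\ \forall s\in[k,z]\ \forall i<|q|\ \bigl((i,s)\in c\leftrightarrow q(i)=1\bigr).
\]
We claim that for $q\in\mathrm{Str}$, $q\prec X$ if and only if $\theta(q,k,z)$ for some $k\in\omega$ and $z\notin\omega$. Given such $k,z$, every standard $s\ge k$ lies in $[k,z]$, so $h(i,s)=q(i)$ for these $s$ and $X(i)=q(i)$ for $i<|q|$. Conversely, if $q\prec X$, take $k\in\omega$ with $h(i,s)=q(i)$ for all $i<|q|$ and all standard $s\ge k$; Lemma~\ref{lem:over} gives $z$. Apply Lemma~\ref{lem:strings}(d) with $\Lambda$ the set of $(q,\{k\},\{z\})$ such that $\theta(q,k,z)$.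
\end{proof}

\section{A low model and generic reals}\label{sec:low}

By the last section we need a model with cut $\omega$ and a real $X$ with two competing properties. To have $A_X\le_T\omega$, the real $X$ should be computable from the jump of a coded set. To keep $A_X$ from computing nonrecursive r.e.\ sets, $X$ should be generic against everything that $\mathcal M$ enumerates in $\omega$, that is, against all sets c.e.\ in members of $\mathcal S$. Both are possible if all of $\mathcal S$ is computable from one set $\Delta$ with $\Delta'\equiv_{\mathrm{st}}\mathcal K$.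

\subsection*{The model}
Extend the language by countably many constants, and let $T$ be a computable Henkin expansion of the consistent theory $PA+\{\mathsf c>n:n\in\omega\}$: for each formula $\varphi(x)$ of the extended language, $T$ contains $\exists x\,\varphi(x)\to\varphi(\mathsf d)$ for some constant $\mathsf d$. The complete consistent extensions of $T$ form a nonempty $\Pi^0_1$ class in $2^\omega$, that is, the set of infinite paths through a computable binary tree: keep a string of length $n$ if the decisions it makes on the first $n$ sentences yield, with $T$, no proof of a contradiction with code below $n$. The Low Basis Theorem \cite{JS} states that a nonempty $\Pi^0_1$ class in $2^\omega$ has a member whose jump is $\equiv_{\mathrm{st}}\mathcal K$. Let $\Delta$ be such a member, and let $\mathcal N$ be its Henkin model: every element is named by a constant, and $\mathcal N\models\varphi$ if and only if $\varphi\in\Delta$. It is a countable nonstandard model of $PA$.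

To destroy $I\Sigma_1$ and make $\omega$ definable, we cut $\mathcal N$ off after $\omega$ exponentiations. Fix a nonstandard $b_0\in\mathcal N$, define $b_{i+1}=2^{b_i}$ in $\mathcal N$ for all $i\in\mathcal N$, and put
\[
M=\{x\in\mathcal N:x<b_i\text{ for some }i\in\omega\}.
\]

\begin{proposition}\label{prop:model}
$\mathcal M$ is a countable $B\Sigma_1$ model, $\omega$ is a $\Sigma_1$ cut, and $(b_i)_{i\in\omega}$ is strictly increasing and cofinal in $M$ with r.e.\ graph. Every member of $\mathcal S$ is computable in $\Delta$, and every r.e.\ set $Y\subseteq\omega^n$ is c.e.\ in $\Delta$.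
\end{proposition}

\begin{proof}
The sequence $(b_i)_{i\in\mathcal N}$ is strictly increasing, so $(b_i)_{i\in\omega}$ is cofinal in $M$ and $b_i\notin M$ for nonstandard $i$. Thus $M$ is a proper initial segment of $\mathcal N$. If $x,y<b_i$, then $x+y$, $xy$ and $2^x$ are below $b_{i+1}$, as $2b_i\le b_i^2\le2^{b_i}$. Hence $\mathcal M$ is a substructure, $\Delta_0$ formulas are absolute between $\mathcal M$ and $\mathcal N$, the basic axioms and $\exp$ hold, and $I\Sigma_0$ holds because the least element in $\mathcal N$ of a $\Delta_0$ set that meets $M$ lies in $M$.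

For $B\Sigma_1$, pairing the existential quantifiers reduces us to $\varphi\in\Delta_0$ with $\mathcal M\models\forall x<a\,\exists y\,\varphi(x,y)$. Every $d\in\mathcal N\setminus M$ satisfies $\forall x<a\,\exists y<d\,\varphi(x,y)$ in $\mathcal N$. The least $d\in\mathcal N$ with this property is in $M$, since otherwise $d-1\notin M$ would have it too.

Let $\sigma(i,s)$ be the $\Delta_0$ formula saying that $s$ codes a sequence of length $i+1$ with $s_0=b_0$ and $s_{j+1}=2^{s_j}$ for $j<i$. For $i\in\omega$ such $s$ exists in $M$, since finite subsets of $M$ are $\mathcal M$-finite. If $\sigma(i,s)$ with $s\in M$, then $b_i=s_i\le s$ lies in $M$, so $i\in\omega$. Therefore $i\in\omega\iff\exists s\,\sigma(i,s)$, and $i\in\omega\wedge y=b_i\iff\exists s\,(\sigma(i,s)\wedge y=s_i)$. So $\omega$ is a $\Sigma_1$ cut and $I\Sigma_1$ fails.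

If $c\in M$ is named by the constant $\mathsf d$, then $i\in c\cap\omega$ if and only if the sentence ``$\underline i\in\mathsf d$'', with $\underline i$ the numeral of $i$, belongs to $\Delta$. So $c\cap\omega\le_{\mathrm{st}}\Delta$, and the last claim follows from Proposition~\ref{prop:sigma}.
\end{proof}

We apply Section~\ref{sec:dict} with this sequence $(b_i)$.

\subsection*{Generic reals}
A set $X\subseteq\omega$ is \emph{$1$-generic relative to $\Delta$} if for every $U\subseteq2^{<\omega}$ c.e.\ in $\Delta$ there is $n$ such that $X{\restriction}n\in U$ or no extension of $X{\restriction}n$ is in $U$. There is such an $X\le_{\mathrm{st}}\Delta'\equiv_{\mathrm{st}}\mathcal K$. List the sets of strings c.e.\ in $\Delta$ as $U_0,U_1,\dots$ and let $q_0$ be empty. Given $q_j$, ask $\Delta'$ whether some extension of $q_j$ is in $U_j$; if so, let $r$ be the first one enumerated, and otherwise let $r=q_j$; let $q_{j+1}$ be $r$ followed by $0$. Then $X=\bigcup_jq_j$ is as required.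

\begin{proposition}\label{prop:generic}
Let $X\le_{\mathrm{st}}\mathcal K$ be $1$-generic relative to $\Delta$, and $A=A_X$. Then $A\le_T\omega$, $A$ is not recursive, and every r.e.\ $B\le_TA$ is recursive.
\end{proposition}

\begin{proof}
As $\mathcal K$ is the jump of the empty set, which is in $\mathcal S$, Proposition~\ref{prop:below} gives $A\le_T\omega$. If $X\le_{\mathrm{st}}\Delta$, then $U=\{q:q\not\prec X\}$ is c.e.\ in $\Delta$, contains no $X{\restriction}n$, and contains an extension of every $X{\restriction}n$, contrary to genericity. So $X\not\le_{\mathrm{st}}\Delta$, hence $X\notin\mathcal S$, and $A$ is not recursive by Proposition~\ref{prop:dict}.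

Let $B$ be r.e.\ and let $\Phi$ witness $B\le_TA$. By Lemma~\ref{lem:basic}(b) it suffices to show that $M\setminus B$ is r.e. A string $q$ may be read as a guess about the oracle; let $\Gamma(x,q)$ say that this guess makes $\Phi$ declare $x\notin B$:
\[
\Gamma(x,q):\quad\exists P,N\,\bigl[(\emptyset,\{x\},P,N)\in\Phi\ \wedge\ q\Vdash(P,N)\bigr].
\]
By Lemma~\ref{lem:strings}, $\Gamma$ is r.e., $\Gamma(x,q)$ implies $\Gamma(x,q')$ for $q'\supseteq q$, and
\begin{equation}\label{eq:gamma}
x\notin B\iff\Gamma(x,q)\text{ for some }q\prec X .
\end{equation}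
Because $B$ is r.e., the set of guesses that lead to a false declaration,
\[
U=\{q\in\mathrm{Str}:\exists x\,(\Gamma(x,q)\wedge x\in B)\},
\]
is r.e., hence c.e.\ in $\Delta$ by Proposition~\ref{prop:model}. By \eqref{eq:gamma} no $q\prec X$ is in $U$. So genericity gives $q_0\prec X$ with no extension in $U$, and then
\[
x\notin B\iff\exists q\in\mathrm{Str}\,\bigl(q\supseteq q_0\wedge\Gamma(x,q)\bigr).
\]
From left to right use \eqref{eq:gamma} and lengthen $q\prec X$ until it extends $q_0$; from right to left use $q\notin U$. The right side is r.e.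
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal M$ and $A$ as above. Since $\omega$ is r.e., $A\le_T\omega\le_T\emptyset'$. If $A\equiv_TB$ with $B$ r.e., then $B$ is recursive, hence so is $A$, which is false. Since $\omega$ is r.e.\ and not recursive (Corollary~\ref{cor:coded}), $\omega\not\le_TA$, so $A<_T\omega$.
\end{proof}

\begin{remark}\label{rem:hyp}
Lowness of $\Delta$ is used only to obtain $X\le_{\mathrm{st}}\mathcal K$, so that $X$ has a computable, hence coded, approximation. It forces $\mathcal K\notin\mathcal S$, since $\mathcal K\le_{\mathrm{st}}\Delta$ would give $\mathcal K'\le_{\mathrm{st}}\mathcal K$; so Example~\ref{ex:halting} applies to $\mathcal M$. The model is not saturated, as it is countable and $\omega$ has uncountably many subsets. The last two paragraphs of the proof of Proposition~\ref{prop:generic}, read in the standard model with $b_i=i$ and $\Delta=\emptyset$, show that a $1$-generic $X\le_{\mathrm{st}}\mathcal K$ is not computable and computes no noncomputable c.e.\ set.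
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:anti}]
Let $X\le_{\mathrm{st}}\mathcal K$ be $1$-generic relative to $\Delta$, let $X_n=\{i:\langle n,i\rangle\in X\}$ be its $n$-th column, and $A_n=A_{X_n}$. For a string $q$ let $q^{[n]}$ be the string with $q^{[n]}(i)=q(\langle n,i\rangle)$ for those $i$ with $\langle n,i\rangle<|q|$; these $i$ form an initial segment of $\omega$. Since distinct columns occupy disjoint positions, for $m\ne n$ and any $r\supseteq q^{[n]}$, $r'\supseteq q^{[m]}$ there is $q'\supseteq q$ with $q'^{[n]}\supseteq r$ and $q'^{[m]}\supseteq r'$.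

\emph{Each $X_n$ is $1$-generic relative to $\Delta$.} Let $U$ be c.e.\ in $\Delta$ and let $V$ be the set of $q$ such that some initial segment of $q^{[n]}$ is in $U$. If some $q\prec X$ is in $V$, an initial segment of $X_n$ is in $U$. Otherwise some $q\prec X$ has no extension in $V$. Then $q^{[n]}\prec X_n$ has no extension $r\in U$, for a string $q'\supseteq q$ with $q'^{[n]}\supseteq r$ would be in $V$. As $X_n\le_{\mathrm{st}}\mathcal K$, Proposition~\ref{prop:generic} applies to $A_n$, and as in the proof of Theorem~\ref{thm:main}, $\deg(A_n)$ is nonzero, $<\deg(\omega)$, not r.e., and bounds no nonzero r.e.\ degree.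

\emph{Incomparability.} Suppose $m\ne n$ and $A_m\le_TA_n$. By Propositions~\ref{prop:dict} and~\ref{prop:model} there is $\Psi$ c.e.\ in $\Delta$ with $p\prec X_m\iff\exists r\prec X_n\,\Psi(p,r)$. Let $U$ be the set of $q$ for which there are $r\subseteq q^{[n]}$, a string $p$ with $\Psi(p,r)$, and $j<|p|,|q^{[m]}|$ with $p(j)\ne q^{[m]}(j)$. It is c.e.\ in $\Delta$. No $q\prec X$ is in $U$, since then $p$ and $q^{[m]}$ would both be initial segments of $X_m$. But every $q\prec X$ has an extension in $U$: let $j=|q^{[m]}|$ and $p=X_m{\restriction}(j+1)$, take $r\prec X_n$ with $\Psi(p,r)$, and choose $q'\supseteq q$ with $q'^{[n]}\supseteq r$ and $q'^{[m]}(j)=1-p(j)$; this is possible because $r$ and $q^{[n]}$ are both initial segments of $X_n$. This contradicts genericity.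
\end{proof}

\section{The cut has the least nonzero r.e.\ degree}\label{sec:least}

We return to an arbitrary $B\Sigma_1$ model with $I,e,g$ as in Section~\ref{sec:basic}. To compute $I$ from $B$ we must recognize that $y\notin I$. As in Example~\ref{ex:halting}, we code the enumeration of $B$ along the clock $g$. On $I$ the table tells the truth, so an entry that $B$ refutes lies beyond $I$; and if $B$ is not recursive, the table cannot be used to compute $B$, which forces refutable entries close to the cut.

\begin{proof}[Proof of Theorem~\ref{thm:least}]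
Let $B$ be r.e.\ and not recursive.

\emph{Case 1: some $B^b$ is not $\mathcal M$-finite.} As $B^b$ is r.e.\ and $B^b\le_TB$, we may assume $B=B^b$. The set $\{(k,x)\in I\times[0,b):x\in B_{g(k)}\}$ and its complement in $I\times[0,b)$ are r.e., so it is coded by some $c$. For $y\le e$ let
\[
V_y=\{x<b:(k,x)\notin c\text{ for all }k\le y\}.
\]
We claim $y\notin I\iff V_y\cap B=\emptyset$. If $I<y$ and $x\in V_y$, then $x\notin B_{g(k)}$ for all $k\in I$, so $x\notin B$. If $y\in I$, each $x\in[0,b)\setminus V_y$ is in $B_{g(k)}$ for some $k\le y$, so $[0,b)\setminus V_y\subseteq B$; then $V_y\cap B=\emptyset$ would make $B=[0,b)\setminus V_y$ $\mathcal M$-finite. Lemma~\ref{lem:basic}(d) with $P=\emptyset$, $N=V_y$ gives $I\le_TB$.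

\emph{Case 2: $B$ is regular.} Now $B$ is unbounded and cannot be put in one table, but the times at which its initial segments change can. For $i,k\in I$ let $B_{i,k}=B_{g(k)}\cap[0,g(i))$ and $B_{i,\infty}=B\cap[0,g(i))$. By Corollary~\ref{cor:coded} there is an $\mathcal M$-finite $c\subseteq[0,e]^2$ such that for $(i,k)\in I^2$,
\[
(i,k)\in c\iff B_{i,k}\ne B_{i,k+1}.
\]
Call $y\le e$ \emph{certified} if there are $i,k_0\in I$, a number $k$ with $k_0\le k<y$ and $(i,k)\in c$, and an $\mathcal M$-finite $a\subseteq B_{i,k_0}$ such that $N=[0,g(i))\setminus a$ is disjoint from $B$. In words: $c$ reports a change below $g(i)$ at a time $k<y$ when $B$ has already settled there. All conditions except $N\cap B=\emptyset$ are r.e., so by Lemma~\ref{lem:basic}(d) it suffices to show that $y\le e$ is certified if and only if $y\notin I$.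

Suppose $y\in I$ is certified. Then $k\in I$ and $a\subseteq B_{i,k_0}\subseteq B_{i,k}\subseteq B_{i,k+1}\subseteq B_{i,\infty}\subseteq a$. So $B_{i,k}=B_{i,k+1}$, contradicting $(i,k)\in c$.

Suppose $I<y\le e$ and $y$ is not certified. For $i\le e$ let $\lambda(i)$ be the least $l\le y$ such that $(i,k)\notin c$ for all $k\in[l,y)$; the graph of $\lambda$ is $\Delta_0$. Fix $i\in I$. By regularity $a=B_{i,\infty}$ is $\mathcal M$-finite, by $B\Sigma_1$ it is contained in some $B_t$, and by cofinality $a=B_{i,k_0}$ for some $k_0\in I$. As $y$ is not certified, no $k\in[k_0,y)$ has $(i,k)\in c$, so $\lambda(i)\le k_0$. For $k\in[\lambda(i),k_0)$ we have $k\in I$ and $(i,k)\notin c$, so $B_{i,k}=B_{i,k+1}$. The statement $B_{i,k}=B_{i,\lambda(i)}$ for $k\le k_0$ is $\Delta_0$, because the quantifier for the value $g(k)$ is bounded by the parameter $g(k_0)$. So $\Delta_0$-induction on $k\in[\lambda(i),k_0]$ gives $B_{i,\lambda(i)}=B_{i,k_0}=B_{i,\infty}$. Lemma~\ref{lem:basic}(c) with $u=g$ and $F(i)=B_{g(\lambda(i))}$ shows that $B$ is recursive, a contradiction.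

Thus $I\le_TB$. Since $I$ is r.e.\ and not recursive, $\deg(I)$ is the least nonzero r.e.\ degree, and a nonzero degree that is not $\ge\deg(I)$ cannot be r.e.
\end{proof}

Applying the theorem to two $\Sigma_1$ cuts of the same model shows that they have the same degree.

\section{Sets below $\emptyset'$ and the condition (J)}\label{sec:J}

A set below $\emptyset'$ has an approximation indexed by $I$. Because $\le_T$ handles $\mathcal M$-finite sets as a whole, the approximation settles on each $\mathcal M$-finite piece of correct information at a single point of $I$, not only on each element.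

\begin{lemma}[Limit lemma in $\mathcal M$]\label{lem:limit}
If $A\le_T\emptyset'$, there is a map $k\mapsto D_k$ from $I$ to $\mathcal M$-finite sets, with r.e.\ graph, such that for all $\mathcal M$-finite $K\subseteq A$ and $H$ disjoint from $A$ there is $k_0\in I$ with $K\subseteq D_k$ and $H\cap D_k=\emptyset$ for all $k\in I$, $k\ge k_0$.
\end{lemma}

\begin{proof}
Let $\Phi$ witness $A\le_T\emptyset'$. The relation $\exists P\,[(K,H,P,N)\in\Phi\wedge P\subseteq\emptyset']$ is r.e., so there is $\alpha\in\Delta_0$ with
\[
K\subseteq A\wedge H\cap A=\emptyset\iff\exists N,s\,\bigl(\alpha(K,H,N,s)\wedge N\cap\emptyset'=\emptyset\bigr).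
\]
For $k\in I$ collect the correct computations below $g(k)$:
\begin{align*}
E^1_k&=\{x:\exists K,N,s\le g(k)\,(x\in K\wedge\alpha(K,\emptyset,N,s)\wedge N\cap\emptyset'=\emptyset)\},\\
E^0_k&=\{x:\exists H,N,s\le g(k)\,(x\in H\wedge\alpha(\emptyset,H,N,s)\wedge N\cap\emptyset'=\emptyset)\}.
\end{align*}
Then $E^1_k\subseteq A$ and $E^0_k\cap A=\emptyset$, both sets increase with $k$, and by cofinality of $g$ each $\mathcal M$-finite $K\subseteq A$ is contained in some $E^1_k$ and each $\mathcal M$-finite $H$ disjoint from $A$ in some $E^0_k$. So it suffices to find $D_k$ with $E^1_k\subseteq D_k$ and $E^0_k\cap D_k=\emptyset$.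

For $t\in M$ and $\epsilon\in\{0,1\}$ let $E^\epsilon_{k,t}$ be defined like $E^\epsilon_k$ with $\emptyset'_t$ in place of $\emptyset'$. These are $\mathcal M$-finite subsets of $[0,g(k))$, they contain $E^\epsilon_k$, and they decrease as $t$ grows. If $x\notin E^\epsilon_k$, then every triple $\le g(k)$ that satisfies the first two conditions has $N\cap\emptyset'_t\ne\emptyset$ for some $t$; $B\Sigma_1$ gives one $t$ for all triples, and $x\notin E^\epsilon_{k,t}$. As $E^1_k\cap E^0_k=\emptyset$, every $x<g(k)$ has a $t$ with $x\notin E^1_{k,t}\cap E^0_{k,t}$, and by $B\Sigma_1$ again there is $t$ with $E^1_{k,t}\cap E^0_{k,t}=\emptyset$. Let $t(k)$ be the least such $t$ and $D_k=E^1_{k,t(k)}$. The graph is r.e., since $D_k$ is $\Delta_0$-definable from $g(k)$ and $t(k)$; and $E^1_k\subseteq D_k$, while $E^0_k\subseteq E^0_{k,t(k)}$ is disjoint from $D_k$.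
\end{proof}

Applied to singletons, the lemma says that $x\in A$ if and only if $x\in D_k$ for all large $k\in I$, and $x\notin A$ if and only if $x\notin D_k$ for all large $k\in I$.

\subsection*{Correct pairs}
Fix $A\le_T\emptyset'$ with approximation $(D_k)_{k\in I}$, and fix $b$. By Corollary~\ref{cor:coded} let $c$ code $\{(k,x)\in I\times[0,b):x\in D_k\}$. For $p\le y\le e$ consider the elements on which the table $c$ is constant during $[p,y]$:
\[
Z^1_{p,y}=\{x<b:\forall k\in[p,y]\ (k,x)\in c\},\qquad Z^0_{p,y}=\{x<b:\forall k\in[p,y]\ (k,x)\notin c\}.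
\]
Call $(p,y)$ \emph{correct} if $Z^1_{p,y}\subseteq A$ and $Z^0_{p,y}\cap A=\emptyset$, and let $\delta=\{(p,y)\in I^2:p\le y,\ (p,y)\text{ correct}\}$. An interval that crosses the cut sees the whole tail of the approximation, so it is correct; the question is whether shorter intervals can be.

\begin{lemma}\label{lem:Z}
\begin{itemize}
\item[(a)] If $p\in I<y\le e$, then $(p,y)$ is correct.
\item[(b)] If $K,H\subseteq[0,b)$ are $\mathcal M$-finite, $K\subseteq A$ and $H\cap A=\emptyset$, then $K\subseteq Z^1_{p,y}$ and $H\subseteq Z^0_{p,y}$ for some $p\in I<y\le e$. Hence $A^b\le_TI$: every bounded set $\le_T\emptyset'$ is $\le_TI$.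
\item[(c)] If $I\not\le_TA^b$, then for each $p\in I$ there is $y$ with $(p,y)\in\delta$.
\item[(d)] If $I\not\le_TA^b$ and $\delta$ is coded, then $A^b$ is $\mathcal M$-finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\in Z^1_{p,y}$, then $x\in D_k$ for all $k\in I$ with $k\ge p$, so $x\in A$. If $x\in Z^0_{p,y}$, then $x\notin D_k$ for these $k$, so $x\notin A$.

(b) By Lemma~\ref{lem:limit} there is $p\in I$ such that the $\Delta_0$ property $\forall x\in K\,((k,x)\in c)\wedge\forall x\in H\,((k,x)\notin c)$ holds for all $k\in I$, $k\ge p$. Lemma~\ref{lem:over} gives $y$. With (a), the set of $(K,H,\{p\},\{y\})$ such that $p\le y\le e$, $K\subseteq Z^1_{p,y}$ and $H\cap[0,b)\subseteq Z^0_{p,y}$ witnesses $A^b\le_TI$.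

(c) If this fails for $p$, then by (a), for $y\le e$: $y\notin I$ if and only if $p\le y$, $Z^1_{p,y}\subseteq A^b$ and $Z^0_{p,y}\cap A^b=\emptyset$. Lemma~\ref{lem:basic}(d) gives $I\le_TA^b$.

(d) Let $\delta=d\cap I^2$. For $p\le e$ let $\tilde y(p)$ be the least $y\in[p,e]$ with $(p,y)\in d$, if there is one. For $p\in I$, part (c) shows that $\tilde y(p)$ exists and lies in $I$, so $(p,\tilde y(p))\in\delta$. Consider the $\Delta_0$ property of $z\le e$: $\tilde y$ is defined on $[0,z]$, and
\[
V^1_z=\bigcup_{p\le z}Z^1_{p,\tilde y(p)}\quad\text{and}\quad V^0_z=\bigcup_{p\le z}Z^0_{p,\tilde y(p)}\quad\text{are disjoint.}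
\]
It holds for $z\in I$, since then $V^1_z\subseteq A$ and $V^0_z\cap A=\emptyset$. By overspill it holds for some $z$ with $I<z\le e$. If $x\in A^b$, then by (b) $x\in Z^1_{p,y}$ for some $p\in I<y$; as $[p,\tilde y(p)]\subseteq[p,y]$ and $p\le z$, we get $x\in Z^1_{p,\tilde y(p)}\subseteq V^1_z$. If $x\in[0,b)\setminus A$, the same argument with $Z^0$ gives $x\in V^0_z$. Since $V^1_z,V^0_z\subseteq[0,b)$ are disjoint, $A^b=V^1_z$ is $\mathcal M$-finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:J}]
Under (J), r.e.\ subsets $R$ of $I^2$ are coded too (apply (J) to $R\times\{0\}$), and so are the complements in $I^n$ of coded sets (replace the code $d$ by $[0,e]^n\setminus d$). Let $A\le_T\emptyset'$ with $I\not\le_TA$; we show that $A$ is recursive.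

\emph{$A$ is regular.} Fix $b$. Then $I\not\le_TA^b$, so by Lemma~\ref{lem:Z}(d) it suffices to code $\delta$. Incorrectness of $(p,y)$ is expressed by two alternating quantifiers over $I$, and we remove them by two applications of (J). Let $\varepsilon$ be the set of $(p,y,p')\in I^3$ with $p\le y$ for which some $x<b$ satisfies
\[
\bigl[x\in Z^1_{p,y}\wedge\forall k\in I\,(k\ge p'\to x\notin D_k)\bigr]\ \vee\ \bigl[x\in Z^0_{p,y}\wedge\forall k\in I\,(k\ge p'\to x\in D_k)\bigr].
\]
By the remark after Lemma~\ref{lem:limit}, for $p\le y$ in $I$ we have $(p,y)\notin\delta\iff\exists p'\in I\ (p,y,p')\in\varepsilon$. The negation of the displayed condition is r.e., and r.e.\ relations are closed under $\forall x<b$, so $I^3\setminus\varepsilon$ is r.e. Hence $\varepsilon=c'\cap I^3$ for an $\mathcal M$-finite $c'$. Then $I^2\setminus\delta=\{(p,y)\in I^2:p>y\ \vee\ \exists p'\in I\,(p,y,p')\in c'\}$ is r.e., and $\delta$ is coded.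

\emph{$A$ is recursive.} Let $T$ be the set of $(i,k)\in I^2$ such that $D_{k'}\cap[0,g(i))=D_k\cap[0,g(i))$ for all $k'\in I$ with $k'\ge k$. Its complement in $I^2$ is r.e., so $T=d'\cap I^2$ with $d'$ $\mathcal M$-finite. Fix $i\in I$. By regularity, Lemma~\ref{lem:limit} applies to $K=A\cap[0,g(i))$ and $H=[0,g(i))\setminus A$, so $D_k\cap[0,g(i))=A\cap[0,g(i))$ for all large $k\in I$, and $(i,k)\in T$ for such $k$. Let $\kappa(i)$ be the least $k\le e$ with $(i,k)\in d'$. Then $\kappa(i)\in I$ and $(i,\kappa(i))\in T$, so $D_{\kappa(i)}\cap[0,g(i))=A\cap[0,g(i))$. Lemma~\ref{lem:basic}(c) with $u=g$ and $F(i)=D_{\kappa(i)}$ applies.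

Since $I\le_T\emptyset'$ is not recursive, $\deg(I)$ is the least nonzero degree below $0'$. A nonzero degree strictly below it would be below $0'$ and hence $\ge\deg(I)$, which is impossible; so $\deg(I)$ is minimal.
\end{proof}

\begin{proposition}\label{prop:J}
\begin{itemize}
\item[(a)] If $\mathcal M$ is saturated and $I$ is closed under multiplication, then \emph{(J)} holds.
\item[(b)] If $I=\omega$, then \emph{(J)} holds if and only if $Z'\in\mathcal S$ for every $Z\in\mathcal S$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) $I$ is closed under addition as well, since $x+y<(x+1)(y+1)$, hence under pairing. So the codes of the triples in a set $R\subseteq I^3$ form a subset of $I$, which is $c\cap I$ by saturation, and $R=c\cap I^3$. (b) Identify $\omega^3$ with $\omega$. By Proposition~\ref{prop:sigma}, (J) says that every set c.e.\ in a member of $\mathcal S$ is in $\mathcal S$. This applies to $Z'$, which is c.e.\ in $Z$. Conversely, a set c.e.\ in $Z$ is computable in $Z'$, and $\mathcal S$ is a Turing ideal.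
\end{proof}

\section{Models with cut $\omega$: the characterization}\label{sec:char}

Let $I=\omega$ and $(b_i)$ be as in Section~\ref{sec:dict}. The limit lemma gives the converse of Proposition~\ref{prop:below}.

\begin{lemma}\label{lem:conv}
If $A_X\le_T\emptyset'$, then $X\le_{\mathrm{st}}Z'$ for some $Z\in\mathcal S$.
\end{lemma}

\begin{proof}
Let $(D_k)_{k\in\omega}$ approximate $A_X$ as in Lemma~\ref{lem:limit}. The set $Z=\{(i,k)\in\omega^2:b_i\in D_k\}$ and its complement in $\omega^2$ are r.e., so $Z\in\mathcal S$, and $X(i)=\lim_kZ(i,k)$. Apply the ordinary limit lemma.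
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(b)$\Rightarrow$(a). By Propositions~\ref{prop:below} and~\ref{prop:dict}, $A_X\le_T\omega\le_T\emptyset'$ and $A_X$ is not recursive. Suppose $\omega\le_TA_X$. Let $Y=Z_0'$. It is c.e.\ in $Z_0$, and $Y\notin\mathcal S$ because $X\le_{\mathrm{st}}Y$, $X\notin\mathcal S$ and $\mathcal S$ is an ideal. By Proposition~\ref{prop:below}, $A_Y\le_T\omega\le_TA_X$, so $Y\le_{\mathrm{st}}X\oplus Z_1$ for some $Z_1\in\mathcal S$ by Proposition~\ref{prop:dict}. Then $Z=Z_0\oplus Z_1\in\mathcal S$ and $Y$ contradict (b). So $\deg(A_X)$ witnesses (a).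

(a)$\Rightarrow$(b). Let $A\le_T\emptyset'$ be nonrecursive with $\omega\not\le_TA$, and let $(D_k)_{k\in\omega}$ approximate it. The set $A$ need not have the form $A_X$, so the first step is to extract a real $X\notin\mathcal S$ with $A_X\le_TA$. The proof of Theorem~\ref{thm:J} suggests candidates: tables of the kind whose coding made $A$ regular and then recursive.

\emph{Case 1: some $A^b$ is not $\mathcal M$-finite.} Let $X=\delta\subseteq\omega^2$ for this $b$. As $\omega\not\le_TA^b$, Lemma~\ref{lem:Z}(d) gives $\delta\notin\mathcal S$. Let $\Lambda(q,P,N)$ say that $q\in\mathrm{Str}$ and for every $n=\langle p,y\rangle<|q|$: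
\begin{itemize}
\item if $q(n)=1$, then $p\le y$, $Z^1_{p,y}\subseteq P$ and $Z^0_{p,y}\subseteq N$;
\item if $q(n)=0$, then $p>y$ or $Z^1_{p,y}\cap N\ne\emptyset$ or $Z^0_{p,y}\cap P\ne\emptyset$.
\end{itemize}
This is r.e. If $\Lambda(q,P,N)$ with $P\subseteq A$ and $N\cap A=\emptyset$, then the first clause makes $(p,y)$ correct and the second makes $(p,y)\notin\delta$, so $q\prec\delta$. If $q\prec\delta$, form $P$ from the sets $Z^1_{p,y}$ for $q(n)=1$ and $N$ from the sets $Z^0_{p,y}$ for $q(n)=1$, and for each $n$ with $q(n)=0$ and $p\le y$ add an element of $Z^1_{p,y}\setminus A$ to $N$ or an element of $Z^0_{p,y}\cap A$ to $P$. These are finite unions of $\mathcal M$-finite sets, $P\subseteq A$, $N\cap A=\emptyset$, and $\Lambda(q,P,N)$ holds. By Lemma~\ref{lem:strings}(d), $A_\delta\le_TA$.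

\emph{Case 2: $A$ is regular.} Let $X=\{(i,k)\in\omega^2:D_k\cap[0,b_i)=A\cap[0,b_i)\}$. Let $\Lambda(q,P,N)$ say that $q\in\mathrm{Str}$, $P\cup N=[0,b_{|q|})$, and for every $n=\langle i,k\rangle<|q|$: $q(n)=1$ if and only if $D_k\cap[0,b_i)=P\cap[0,b_i)$. This is r.e. The only pair with $P\subseteq A$, $N\cap A=\emptyset$, $P\cup N=[0,b_{|q|})$ has $P=A\cap[0,b_{|q|})$; it is $\mathcal M$-finite by regularity, and since $i\le n<|q|$, for this pair $\Lambda(q,P,N)$ says $q\prec X$. So $A_X\le_TA$. Suppose $X=d\cap\omega^2$ with $d$ $\mathcal M$-finite. By regularity and Lemma~\ref{lem:limit}, each $i\in\omega$ has a $k\in\omega$ with $(i,k)\in X$, so the least $k\le e$ with $(i,k)\in d$, call it $\kappa(i)$, is in $\omega$ and $(i,\kappa(i))\in X$. Lemma~\ref{lem:basic}(c) with $u(i)=b_i$ and $F(i)=D_{\kappa(i)}$ makes $A$ recursive, which is false. So $X\notin\mathcal S$.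

In both cases $A_X\le_TA\le_T\emptyset'$, so $X\le_{\mathrm{st}}Z_0'$ for some $Z_0\in\mathcal S$ by Lemma~\ref{lem:conv}. Suppose $Z\in\mathcal S$, $Y\notin\mathcal S$ is c.e.\ in $Z$, and $Y\le_{\mathrm{st}}X\oplus Z$. Then $Y$ is r.e.\ by Proposition~\ref{prop:sigma}, so $A_Y=\{x:\exists i\,(i\in Y\wedge x=b_i)\}$ is r.e.; by Proposition~\ref{prop:dict} it is not recursive and $A_Y\le_TA_X$. Theorem~\ref{thm:least} gives $\omega\le_TA_Y\le_TA_X\le_TA$, a contradiction. So (b) holds.
\end{proof}

Condition (b) depends only on the Turing ideal $\mathcal S$. It fails when $\mathcal S$ is closed under the jump, since then $X\le_{\mathrm{st}}Z_0'$ implies $X\in\mathcal S$; this agrees with Theorem~\ref{thm:J} and Proposition~\ref{prop:J}(b). It holds in the model of Section~\ref{sec:low}, where Theorem~\ref{thm:main} provides the degree required in (a).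

\begin{thebibliography}{9}
\bibitem{JS} Jockusch and Soare, 1972 (the Low Basis Theorem).
\bibitem{survey} \emph{Nonstandard models in recursion theory and reverse mathematics}, \texttt{http://www.math.nus.edu.sg/\textasciitilde chongct/survey5-2.pdf}.
\end{thebibliography}
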